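# Perfect Factors: every $v$-tuple exactly once, on cycles of one prescribed length

## Thirty-six ordered pairs on six cycles

Take six symbols $0,1,\dots,5$. There are $36$ ordered pairs of symbols. Can we write down six cyclic words of length six so that each ordered pair appears exactly once as two consecutive letters?

Write each symbol as $2x+y$ with $x\in\{0,1,2\}$ and $y\in\{0,1\}$, and treat the two parts separately. For the ternary part there is a neat family of three cycles of length $3$:
$$(0\,0\,1),\qquad (1\,1\,2),\qquad (2\,2\,0).$$
Their consecutive pairs are $00,01,10$; then $11,12,21$; then $22,20,02$. All nine ternary pairs appear, each once. So a ternary pair determines one of the three cycles and a position modulo $3$ on it.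

For the binary part we would like cycles of length $2$ that contain each of the four binary pairs once. There are none: the pair $00$ would lie on the cycle $(0\,0)$ and occur there twice. But we need less. We need binary cycles of length $6$ in which every binary pair occurs exactly once at a position $\equiv 0$, exactly once at a position $\equiv 1$, and exactly once at a position $\equiv 2$ modulo $3$. Take
$$(0\,0\,0\,1\,0\,1),\qquad (0\,1\,1\,1\,1\,0).$$
At positions $0,3$ we read $00,10$ in the first and $01,11$ in the second. At positions $1,4$ we read $00,01$ and $11,10$. At positions $2,5$ we read $01,10$ and $11,00$. Each residue class shows all four pairs once.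

Now run each ternary cycle twice around beside each of the two binary cycles:
$$(0\,0\,2\,1\,0\,3),\ (0\,1\,3\,1\,1\,2),\ (2\,2\,4\,3\,2\,5),\ (2\,3\,5\,3\,3\,4),\ (4\,4\,0\,5\,4\,1),\ (4\,5\,1\,5\,5\,0).$$
A pair of symbols splits into a ternary pair and a binary pair. The ternary pair determines a ternary cycle and a residue modulo $3$. The binary pair then occurs exactly once at that residue, on exactly one of the two binary cycles. So every one of the $36$ pairs occurs exactly once. The reader can also check this directly; for instance the pairs starting with $0$ are $00,02,03$ on the first cycle, $01$ on the second, $05$ on the fifth and $04$ on the sixth.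

For which alphabet sizes, cycle lengths and tuple lengths can this be done?

## Perfect Factors and the conditions forced by counting

Let $c\ge 2$. A $c$-ary cycle of period $n$ is a sequence $(a_0,\dots,a_{n-1})$ over an alphabet of size $c$, with indices read modulo $n$. A $v$-tuple $(t_0,\dots,t_{v-1})$ occurs in it at position $i$ if $a_{(i+j)\bmod n}=t_j$ for $0\le j\le v-1$.

**Definition (Perfect Factor).** Let $n,c,v$ be positive integers with $c\ge2$. An $(n,c,v)$-Perfect Factor, or $(n,c,v)$-PF, is a set of $c^v/n$ $c$-ary cycles of period $n$ such that every $c$-ary $v$-tuple occurs in one of these cycles.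

There are $c^v$ tuples and $c^v$ positions in all, so each tuple then occurs exactly once. The three ternary cycles above form a $(3,3,2)$-PF, and our six cycles form a $(6,6,2)$-PF.

Two families are easy. If $v=1$ and $n\mid c$, cut the alphabet into $c/n$ blocks of size $n$ and list each block as a cycle; this is an $(n,c,1)$-PF. If $n=c^v$, we want a single cycle, a span-$v$ de Bruijn sequence. It exists by Euler's theorem, which says that a finite digraph that is strongly connected and balanced (at each vertex the in-degree equals the out-degree) has a closed trail through every edge exactly once. Apply it to the digraph with vertex set $A^{v-1}$ and one edge from $(x_0,\dots,x_{v-2})$ to $(x_1,\dots,x_{v-1})$ for each $x\in A^v$.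

**Lemma 1 (necessary conditions).** Suppose an $(n,c,v)$-PF exists, and exclude the trivial case $n=v=1$. Then $n\mid c^v$ and $v<n\le c^v$.

*Proof.* The number $c^v/n$ of cycles is a positive integer, so $n\mid c^v$ and $n\le c^v$. If $n<v$, every tuple that occurs has $t_0=t_n$, so some tuples do not occur. If $n=v$, a cycle containing the tuple $0^v$ is constant, so it contains $0^v$ at all $n$ positions; since $0^v$ occurs only once, $n=1=v$. $\square$

The paper "Constructing $c$-ary Perfect Factors" states as a conjecture that these conditions are also sufficient. This is known for $c=2$ (Etzion), and for $c=p^\alpha$ with $p$ prime and $\alpha\ge1$ (K. G. Paterson, *Perfect factors in the de Bruijn graph*, Des. Codes Cryptogr. 5 (1995)). We use Paterson's theorem as a quoted result. The goal is the general statement.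

**Theorem A.** Let $c\ge2$, $n,v\ge1$ with $n\mid c^v$ and $v<n\le c^v$. Then an $(n,c,v)$-Perfect Factor exists.

With Lemma 1 this characterizes Perfect Factors completely. At the end we prove a stronger classification, Theorem B, for objects modeled on the two binary cycles above.

Throughout, $p^E\,\|\,n$ means that $p^E\mid n$ and $p^{E+1}\nmid n$.

## Products of cycles, and why $(6,6,3)$ resists them

Since prime-power alphabets are settled, the sensible first approach is to build the alphabet as a product. Suppose we have an $(n_1,c_1,v)$-PF and an $(n_2,c_2,v)$-PF with $\gcd(n_1,n_2)=1$. Run each cycle $a$ of the first beside each cycle $b$ of the second: $i\mapsto(a_{i\bmod n_1},b_{i\bmod n_2})$, of period $n_1n_2$. A pair of tuples $(t,u)$ determines $a$ and a position modulo $n_1$, and $b$ and a position modulo $n_2$; by the Chinese remainder theorem there is exactly one position modulo $n_1n_2$. So we get an $(n_1n_2,c_1c_2,v)$-PF.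

This already fails for $(6,6,2)$, where the binary factor would be a $(2,2,2)$-PF. There we escaped: having a ternary PF as a base, we only asked the binary part to cover each pair once per residue class modulo $3$.

Now try $(6,6,3)$, which satisfies the conditions: $6\mid 6^3$ and $3<6\le216$. A product would need $n_1\mid 2^3$ and $n_2\mid3^3$ with $n_1n_2=6$, so $n_1=2$ and $n_2=3$. Lemma 1 forbids both a $(2,2,3)$-PF and a $(3,3,3)$-PF, because neither $2$ nor $3$ exceeds $v=3$. So there is not even a base over one prime with which to repeat the trick for $(6,6,2)$. This is the exact obstruction: it may happen that *no* prime power $p^E\,\|\,n$ exceeds $v$, although $n$ does.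

What gets past it is to give up the requirement that the base be a Perfect Factor. Over $\mathbb F_3$ we allow cycles of different lengths, each with the correct $3$-part, and then choose the binary part separately over each of them. Here it is by hand for $(6,6,3)$.

Over $\mathbb F_3$ use the affine recurrence
$$a_{i+3}=a_{i+2}+a_{i+1}-a_i+1 .$$
It is invertible, so it splits the $27$ ternary triples into disjoint cycles. With $\sigma$ the shift it reads $(\sigma-1)^2(\sigma+1)a=\mathbf 1$, and its $27$ solutions are $a_i=i^2+\beta i+\gamma+\delta(-1)^i$ with $\beta,\gamma,\delta\in\mathbb F_3$: for $a=i^2$ we have $(\sigma-1)^2a=\mathbf 2$ and $(\sigma+1)\mathbf 2=\mathbf 4=\mathbf 1$, and the remaining terms lie in the kernel. The nine solutions with $\delta=0$ have period $3$, the other eighteen have least period $6$. The cycles are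
$$(0\,1\,1),\ (1\,2\,2),\ (2\,0\,0)\qquad\text{and}\qquad(1\,0\,2\,2\,2\,0),\ (2\,1\,0\,0\,0\,1),\ (0\,2\,1\,1\,1\,2).$$
The lengths are not equal, but each is divisible by $3$ and divides $6$.

Over a cycle of length $3$, run it twice, beside each of the four binary cycles $(x_0,x_1,x_2,x_0+1,x_1,x_2)$ with $x_0=0$. The triples at positions $0$ and $3$ are $(x_0,x_1,x_2)$ and $(x_0+1,x_1,x_2)$, so every binary triple occurs once at a position $\equiv0 \pmod 3$. At positions $\equiv 1$ and $\equiv 2$ the triples are $(x_1,x_2,x_0+1)$ and $(x_2,x_0+1,x_1)$ and the same with $x_0$ and $x_0+1$ exchanged, again each triple once. Over a cycle of length $6$, run it once beside each of the eight binary cycles $(x_0,x_1,x_2,x_0,x_1,x_2)$; at each position every binary triple occurs once. In total we have $3\cdot4+3\cdot8=36=6^3/6$ cycles, and they form a $(6,6,3)$-PF.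

The general proof has three parts: the bookkeeping that lets us treat each base cycle separately; a construction that lengthens cycles at will once they have length at least $v$; and affine recurrences that bring the length from $1$ up to $v$.

## Shift permutations and skew products

Fix $v\ge1$.

**Definition (shift permutation).** Let $A$ be a finite nonempty set and $m\ge1$. An $m$-shift permutation on $A$ is a permutation $F$ of $\mathbb Z_m\times A^v$ of the form
$$F(i,(x_0,\dots,x_{v-1}))=(i+1,(x_1,\dots,x_{v-1},f(i,x))).$$

The first coordinate is a clock modulo $m$, so all orbit sizes are multiples of $m$. Only $|A|$ matters for which orbit sizes can be realized. For example, the two binary cycles of the opening give a $3$-shift permutation on $\{0,1\}$ with $v=2$: send (position mod $3$, pair at that position) to (next position mod $3$, pair at the next position). It acts on $3\cdot4=12$ points with two orbits of size $6$.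

**Proposition 2.** Let $|A|=c\ge 2$. There is a $1$-shift permutation on $A$ with all orbits of size $n$ if and only if an $(n,c,v)$-PF exists.

*Proof.* This step translates the problem. Given such an $F$ on $A^v$, attach to the orbit of $x$ the cycle $a_j=(F^j(x))_0$, $0\le j<n$. By the shift form, $(F^j(x))_k=(F^{j+k}(x))_0$ for $0\le k\le v-1$, so the $v$-tuple at position $j$ is $F^j(x)$. The orbits partition $A^v$, so the $c^v/n$ cycles contain every tuple, and distinct orbits give distinct cycles. Conversely, in a PF every tuple occurs exactly once. Map the tuple at position $i$ of a cycle to the tuple at position $i+1$. This is a bijection of shift form, and its orbits have size $n$. $\square$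

It is easier to produce families of sequences than permutations. For $a:\mathbb Z\to A$ put $(\sigma a)_i=a_{i+1}$ and $W_i(a)=(a_i,\dots,a_{i+v-1})$.

**Lemma 3.** Let $\mathcal S$ be a set of sequences $\mathbb Z\to A$ with $\sigma^m\mathcal S=\mathcal S$ such that $W_i:\mathcal S\to A^v$ is bijective for every $i\in\mathbb Z$. Then
$$F(i\bmod m,\ W_i(a))=(i+1\bmod m,\ W_{i+1}(a))\qquad(a\in\mathcal S,\ i\in\mathbb Z)$$
defines an $m$-shift permutation on $A$. The orbit of $(i,W_i(a))$ has size equal to the least $\ell>0$ with $m\mid\ell$ and $\sigma^\ell a=a$.

*Proof.* First we check that $F$ is well defined. Every point of $\mathbb Z_m\times A^v$ has the form $(i\bmod m,W_i(a))$, since $W_i$ is onto. Suppose $i'=i+km$ and $W_i(a)=W_{i'}(a')$. Since $W_{i'}(a')=W_i(\sigma^{km}a')$ and $\sigma^{km}a'\in\mathcal S$, injectivity of $W_i$ gives $a=\sigma^{km}a'$. Hence $W_{i+1}(a)=W_{i'+1}(a')$.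

Injectivity of $F$ is the same argument with the index moved: if $i'=i+km$ and $W_{i+1}(a)=W_{i'+1}(a')=W_{i+1}(\sigma^{km}a')$, then $a=\sigma^{km}a'$ and so $W_i(a)=W_{i'}(a')$. As the set is finite, $F$ is a permutation, and it clearly has shift form.

Finally we find the orbit size. We have $F^\ell(i,W_i(a))=(i+\ell,W_{i+\ell}(a))=(i+\ell,W_i(\sigma^\ell a))$. This equals $(i,W_i(a))$ if and only if $m\mid\ell$ and $W_i(\sigma^\ell a)=W_i(a)$. When $m\mid\ell$ we have $\sigma^\ell a\in\mathcal S$, so the second condition says $\sigma^\ell a=a$. $\square$

The integers $\ell$ with $m\mid\ell$ and $\sigma^\ell a=a$ form a subgroup of $\mathbb Z$. Hence the orbit size divides every $\ell$ in it; we use this several times.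

The next lemma is the device that lets us work over each base cycle separately.

**Lemma 4 (skew product).** Let $F$ be an $m$-shift permutation on $A$ with orbits $O_1,\dots,O_s$ of sizes $m_1,\dots,m_s$. For each $j$ let $G_j$ be an $m_j$-shift permutation on $B$. Then there is an $m$-shift permutation on $A\times B$ whose multiset of orbit sizes is the union over $j$ of the multisets of orbit sizes of the $G_j$.

*Proof.* Identify $(A\times B)^v$ with $A^v\times B^v$. Fix $o_j\in O_j$ and label the point $F^k(o_j)$ by $k\in\mathbb Z_{m_j}$. For $\xi\in O_j$ with label $k$ and $y\in B^v$ put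
$$H(\xi,y)=(F(\xi),y'),\qquad\text{where } G_j(k,y)=(k+1,y').$$
Both the $A$-tuple and the $B$-tuple are shifted by one place, and the new last symbol is a function of $(\xi,y)$, so $H$ has shift form on $\mathbb Z_m\times(A\times B)^v$. It maps $O_j\times B^v$ to itself, and under $O_j\times B^v\cong\mathbb Z_{m_j}\times B^v$ it becomes $G_j$. So $H$ is a permutation with the stated orbit sizes. $\square$

So we may build the alphabet one factor at a time. The orbit sizes of the base become the clocks for the next factor.

## Matrices in which every cyclic window is unimodular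

Both constructions below need $m$-periodic sequences determined by any $r$ consecutive entries. They come from the following integer matrices. Rows and columns in a submatrix are taken in a fixed order; only determinants up to sign matter.

**Lemma 5.** For $0\le r\le m$ there is an integer $r\times m$ matrix such that every $r$ cyclically consecutive columns have determinant $\pm1$.

*Proof.* Induction on $m$. For $r=0$ there is nothing to do (an empty determinant is $1$), and for $r=m$ take the identity matrix, whose cyclic windows permute its columns.

**Case $0<r\le m/2$.** Here we extend a shorter matrix. Since $r\le m-r<m$, there is such an $r\times(m-r)$ matrix, with columns $g_0,\dots,g_{m-r-1}$. Append $g_0,\dots,g_{r-1}$. The new columns are $g_0,\dots,g_{m-1}$ with indices modulo $m-r$. A window starting at $i\le m-r$ does not wrap around, and it is a cyclic window of the old matrix. The window starting at $m-r+j$ with $0<j<r$ consists of $g_j,\dots,g_{r-1},g_0,\dots,g_{j-1}$, a permutation of the old window $g_0,\dots,g_{r-1}$.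

**Case $m/2<r<m$.** Here we pass to a dual matrix. By the previous case, applied to $m-r$, there is such an $(m-r)\times m$ matrix. Its first $m-r$ columns form a unimodular matrix; multiplying on the left by the inverse, we may assume it is $G=[I\,|\,X]$ with $X$ of size $(m-r)\times r$. Let $G'=[-X^T\,|\,I]$, of size $r\times m$. Let $J=J_1\cup J_2$ be a set of $m-r$ columns, $J_1$ among the first $m-r$ and $J_2$ among the last $r$ (numbered from the start of each block), and let $\bar J_1$ be the complement of $J_1$ in the first block. Expanding along the unit columns in $J_1$ removes the rows $J_1$, so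
$$\det G_J=\pm\det X_{\bar J_1,J_2}.$$
In $G'_{J^c}$ the unit columns are those of the second block outside $J_2$. Expanding along them leaves the rows $J_2$ and the columns $\bar J_1$, so
$$\det G'_{J^c}=\pm\det (X^T)_{J_2,\bar J_1}.$$
The two determinants agree up to sign. The complement of a cyclic $r$-window is a cyclic $(m-r)$-window, so all cyclic $r$-windows of $G'$ have determinant $\pm1$. $\square$

For example, for $r=2$, $m=3$ we start from $[1\,|\,1\ 1]$ and get
$$\begin{pmatrix}-1&1&0\\-1&0&1\end{pmatrix},$$
with columns satisfying $g_0+g_1+g_2=0$. For $r=2$, $m=5$ the columns are then $g_0,g_1,g_2,g_0,g_1$.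

## Lengthening cycles once $m\ge v$

**Lemma 6.** Let $m\ge v$, $|B|=b\ge1$ and $N\mid b^v$. Then there is an $m$-shift permutation on $B$ with all orbits of size $mN$.

The plan is to write blocks of length $m$ one after the other, each determined by a $v$-tuple, and to pass from block to block by a permutation of $v$-tuples with all cycles of length $N$. A window that straddles two blocks sees the beginning of the new block and the end of the old one, so the new beginning must determine the old beginning. This is why the permutation has to be triangular.

**Step 1: a triangular permutation $\omega$ of $B^v$ with all cycles of length $N$.** Write $N=d_0d_1\cdots d_{v-1}$ with every $d_k\mid b$. This is possible: if a prime has exponent $e$ in $N$ and $\beta$ in $b$, then $e\le v\beta$, so $e$ splits into $v$ parts of size at most $\beta$. Let $\tau_k$ be a permutation of $B$ with all cycles of length $d_k$, and let $M_k\subset B$ contain exactly one element of each $\tau_k$-cycle. Define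
$$\omega(x)_k=\begin{cases}\tau_k(x_k)&\text{if }x_j\in M_j\text{ for all }j<k,\\ x_k&\text{otherwise.}\end{cases}$$
In particular $\omega(x)_0=\tau_0(x_0)$. This is an odometer: for $b=2$, $v=2$, $d_0=d_1=2$ and $M_0=\{1\}$ it runs $00\to10\to01\to11\to00$.

For each $k$, the entries $(\omega(x)_0,\dots,\omega(x)_k)$ are a bijective function of $(x_0,\dots,x_k)$: recover $x_0,\dots,x_{k-1}$ first, by induction; they tell us whether $\tau_k$ was applied, so $x_k$ can be recovered too.

We claim, by induction on $k\ge1$, that all cycles of the induced permutation of the first $k$ coordinates $B^k$ have length $d_0\cdots d_{k-1}$ and contain exactly one *special* point, meaning one with $x_j\in M_j$ for all $j<k$. For $k=1$ this is the choice of $\tau_0$ and $M_0$. For the step from $k$ to $k+1$: while the first $k$ coordinates run once around their cycle, they are special exactly once, so $\tau_k$ is applied to $x_k$ exactly once. Hence the cycle in $B^{k+1}$ closes after $d_0\cdots d_{k-1}\cdot d_k$ steps and not earlier. In it the first $k$ coordinates are special $d_k$ times, and at these visits $x_k$ runs once through a $\tau_k$-cycle; so exactly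 once $x_k\in M_k$. For $k=v$ all cycles of $\omega$ have length $N$.

**Step 2: the sequences.** Let $B=\mathbb Z/b$, let $G$ be a $v\times m$ matrix from Lemma 5 reduced modulo $b$ (here $v\le m$ is used), and let $C=\{uG:u\in B^v\}\subset B^m$. For each $i$ the map
$$\pi_i:C\to B^v,\qquad a\mapsto(a_i,\dots,a_{i+v-1})\quad(\text{indices mod }m)$$
is bijective, because the corresponding columns of $G$ form an invertible matrix. Let $\hat\omega=\pi_0^{-1}\omega\pi_0$. For $a\in C$ define $A(a):\mathbb Z\to B$ by
$$A(a)_{km+i}=(\hat\omega^k(a))_i\qquad(k\in\mathbb Z,\ 0\le i<m),$$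
and put $\mathcal S=\{A(a):a\in C\}$. The map $a\mapsto A(a)$ is a bijection $C\to\mathcal S$, and $\sigma^mA(a)=A(\hat\omega a)$, so $\sigma^m\mathcal S=\mathcal S$.

**Step 3: all windows are bijective.** This is the hypothesis of Lemma 3. Since $W_{i+m}=W_i\circ\sigma^m$, it suffices to take $0\le i<m$. If $i+v\le m$, then $W_i(A(a))=\pi_i(a)$. Otherwise let $l=i+v-m>0$; then $l\le v-1$ because $i\le m-1$, and $l\le i$ because $v\le m$. The window consists of $a_i,\dots,a_{m-1}$ followed by the first $l$ entries of $\hat\omega(a)$, which are the first $l$ entries of $\omega(\pi_0(a))$. By Step 1 they are a bijective function of $(a_0,\dots,a_{l-1})$. Since $\pi_i(a)=(a_i,\dots,a_{m-1},a_0,\dots,a_{l-1})$, the window $W_i(A(a))$ is a bijective function of $\pi_i(a)$, hence of $A(a)$.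

**Step 4: the orbit sizes.** By Lemma 3 they are the least $\ell=mk>0$ with $\sigma^{mk}A(a)=A(a)$. This says $\hat\omega^ka=a$, that is, $N\mid k$. So all orbits have size $mN$. $\square$

The opening example is the case $m=3$, $v=2$, $b=2$, $N=2$. Modulo $2$ the $2\times3$ matrix above has row space $\{000,011,101,110\}$; take $d_0=2$, $d_1=1$, so $\omega$ flips $x_0$. The blocks alternate $000,101$ and $011,110$, which gives exactly the two binary cycles we used.

## Recurrences with $m$-periodic coefficients

It remains to handle clocks $m<v$. Fix a prime $p$ and $m\ge1$. We use operators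
$$L=\sum_{j=0}^kc_j\sigma^j\quad\text{on }\mathbb F_p^{\mathbb Z},\qquad (La)_i=\sum_jc_j(i)\,a_{i+j},$$
with $m$-periodic coefficients $c_j:\mathbb Z\to\mathbb F_p$.

**Definition (regular operator).** Such an $L$ is regular of order $k$ if $c_0(i)\ne0$ and $c_k(i)\neq0$ for all $i$.

Three facts follow directly. First, $(c\,\sigma^j)(d\,\sigma^k)=c\cdot(\sigma^jd)\,\sigma^{j+k}$, so products of such operators are again such operators; the lowest and highest coefficients of a product are $c_0(i)d_0(i)$ and $c_k(i)d_l(i+k)$, so products of regular operators are regular and orders add. Second, all these operators commute with $y:=\sigma^m$, because their coefficients are $m$-periodic; they need not commute with each other. Third, if $L$ is regular of order $k$, then for every sequence $w$, every $i$ and every $x\in\mathbb F_p^k$ there is exactly one solution of $La=w$ with $(a_i,\dots,a_{i+k-1})=x$: the top coefficient lets us recurse forwards, the bottom one backwards.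

The third fact is why such operators suit us. If $L$ is regular of order $v$ and $yw=w$, then $\mathcal S=\{a:La=w\}$ has all $W_i$ bijective, and $\sigma^m\mathcal S=\mathcal S$ because $L$ and $y$ commute. So Lemma 3 applies:
$$\text{the solutions of }La=w\text{ give an $m$-shift permutation on }\mathbb F_p.\tag{1}$$

We need the order to be exactly $v$, while polynomials in $y$ have orders divisible by $m$. The next lemma supplies the remainder.

**Lemma 7.** For $0\le r\le m$ there is a regular operator $L_r$ of order $r$ with $m$-periodic coefficients whose kernel consists of $m$-periodic sequences.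

*Proof.* For $r=0$ take $L_0=1$. For $r\ge1$ let $V$ be the set of $m$-periodic extensions of the row space over $\mathbb F_p$ of an $r\times m$ matrix from Lemma 5. Every $r$-window is a bijection $V\to\mathbb F_p^r$. Hence on $V$ the entry $a_{i+r}$ is a linear function of the window at $i$:
$$a_{i+r}=\sum_{j<r}c_j(i)a_{i+j},\qquad c_j\ m\text{-periodic}.$$
If $c_0(i)=0$, the element of $V$ with window $(1,0,\dots,0)$ at $i$ would have $a_{i+r}=0$, so a zero window at $i+1$; then it would be zero, a contradiction. So $L_r=\sigma^r-\sum_{j<r}c_j\sigma^j$ is regular of order $r$. Its kernel has $p^r=|V|$ elements and contains $V$, so it equals $V$. $\square$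

For $r=2$, $m=5$, the matrix with columns $g_0,g_1,g_2,g_0,g_1$ and $g_0+g_1+g_2=0$ gives $a_{i+2}=-a_i-a_{i+1}$ for $i\equiv0,1,2$ and $a_{i+2}=a_i$ for $i\equiv3,4\pmod5$. Periodic coefficients are really needed: a constant-coefficient operator with these properties would come, up to a nonzero factor, from a divisor of $Y^5-1$ of degree $2$, and over $\mathbb F_2$ we have $Y^5-1=(Y+1)(Y^4+Y^3+Y^2+Y+1)$ with the second factor irreducible, since $2$ has order $4$ modulo $5$.

## Divisors of $Y^N-1$ of every degree

For our recurrences we also need divisors of $Y^N-1$ of prescribed degree in which the factor $Y-1$ has a controlled multiplicity.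

**Lemma 8.** Let $N>1$, let $p$ be the largest prime divisor of $N$, and write $N=PN'$ with $P$ a power of $p$ and $p\nmid N'$. For every $s$ with $P/p\le s\le N-1$ there is a monic $H\in\mathbb F_p[Y]$ of degree $s$ dividing $Y^N-1$ in which $Y-1$ has multiplicity $t$ with $P/p\le t\le P-1$.

**Step 1: list the available factors.** Over $\mathbb F_p$,
$$Y^N-1=(Y^{N'}-1)^P=\prod_{d\mid N'}\Phi_d^P,$$
where $\Phi_d$ is the $d$-th cyclotomic polynomial. The polynomial $Y^{N'}-1$ is squarefree, because its derivative $N'Y^{N'-1}$ has no root in common with it. So each irreducible factor of $Y^N-1$ has multiplicity exactly $P$, and the irreducible factors of $\Phi_d$ have degrees at most $\varphi(d)$ that add up to $\varphi(d)$.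

**Step 2: start with the factor $Y-1$.** Choosing $t\in[P/p,P-1]$ contributes to $s-P/p$ any integer in $[0,I]$, where $I=P-1-P/p$. Here $I\ge0$, since $P-P/p=(p-1)P/p\ge1$.

**Step 3: add the other factors without creating gaps.** Process the divisors $d>1$ of $N'$ in increasing order. For each, add one at a time, as optional summands, the degrees $w$ of the irreducible factors of $\Phi_d$, each $P$ times. If the attainable contributions so far are $\{0,\dots,M\}$ and $w\le M+1$, then afterwards they are $\{0,\dots,M+w\}$. So we must check $w\le M+1$. When $d$ is processed, all its divisors $d'$ with $1<d'<d$ have been processed. Using $P-P/p\ge p-1$, $P\ge p$ and $\sum_{d'\mid d}\varphi(d')=d$,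
$$M+1\ \ge\ (P-P/p)+P\!\!\sum_{d'\mid d,\ 1<d'<d}\!\!\varphi(d')\ \ge\ (p-1)+p\,(d-\varphi(d)-1)=p\,(d-\varphi(d))-1.$$
Let $\rho$ be a prime divisor of $d$. Then $\varphi(d)\le d(1-1/\rho)$, so $d-\varphi(d)\ge d/\rho$. Also $\rho\mid N'$, so $\rho\ne p$, and since $p$ is the largest prime divisor of $N$ we have $p\ge\rho+1$. Therefore
$$M+1\ \ge\ (\rho+1)\frac d\rho-1=d+\frac d\rho-1\ \ge\ d\ \ge\ \varphi(d)\ \ge\ w.$$

**Step 4: the final range.** At the end the attainable set is $\{0,\dots,I+P(N'-1)\}$, and $I+P(N'-1)=N-1-P/p$. So $s-P/p$ can be any integer from $0$ to $N-1-P/p$. $\square$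

The choice of the *largest* prime matters. For $N=6$ and $p=3$ we have $Y^6-1=(Y-1)^3(Y+1)^3$, and all degrees $1,\dots,5$ occur with $t\in\{1,2\}$. With $p=2$ we would have $P=2$, so $t=1$ is forced, and the only other irreducible factor is $Y^2+Y+1$; only the degrees $1,3,5$ occur.

## From $m<v$ towards $v$: affine recurrences

**Lemma 9.** Let $m\mid n$, $m<v<n$, let $p$ be the largest prime divisor of $n/m$, let $p^E\,\|\,n$, and assume $p^{E-1}\le v$. Then there is an $m$-shift permutation on $\mathbb F_p$ all of whose orbit sizes divide $n$ and are divisible by $m$ and by $p^E$.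

Put $N=n/m$ and let $p^f\,\|\,m$, $m=p^fm'$. Let $P=p^{E-f}\ge p$ be the $p$-part of $N$, and $N=PN'$. Note that $mP/p=m'p^{E-1}$.

The orbit sizes are to be controlled by (1) with a suitable $L$ of order $v$ and a suitable $w$. A homogeneous equation $La=0$ would not do: the zero sequence has orbit size $m$, and $p^E\nmid m$. So the right-hand side must be nonzero.

### Case A: $v\ge mP/p$

**Step 1: choose the recurrence.** Put $s=\lfloor v/m\rfloor$ and $r=v-ms$, so $0\le r<m$. From $v\ge mP/p$ we get $s\ge P/p$, and from $v<n=mN$ we get $s\le N-1$. Take $H$ and $t$ from Lemma 8 and let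
$$L=L_rH(y).$$
Since $H$ is monic and $H(0)\ne0$ (as $H\mid Y^N-1$), the operator $H(y)$ is regular of order $ms$, and $L$ is regular of order $r+ms=v$. The kernel of $L_r$ has dimension $r<m$, so there is an $m$-periodic sequence $\beta_0\notin\ker L_r$. Put $w=L_r\beta_0\ne0$. It is $m$-periodic, since $L_r$ commutes with $y$. Let $\mathcal S=\{a:La=w\}$; by (1) we have an $m$-shift permutation.

**Step 2: the orbit sizes divide $n$.** Let $a\in\mathcal S$ and $\beta=H(y)a$. Then $L_r\beta=w=L_r\beta_0\ne0$. So $\beta\ne0$, and $\beta\in\beta_0+\ker L_r$ is $m$-periodic. Hence $(y-1)H(y)a=0$. The multiplicity of $Y-1$ in $(Y-1)H$ is $t+1\le P$, and the other factors are those of $H$, so $(Y-1)H\mid Y^N-1$. Therefore $(y^N-1)a=0$, that is, $\sigma^na=a$.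

**Step 3: the orbit sizes contain the full power $p^E$.** Suppose $\sigma^{n/p}a=a$, i.e. $(y^{N/p}-1)a=0$. Let $D=\gcd\bigl(Y^{N/p}-1,(Y-1)H\bigr)$. Both polynomials annihilate $a$, so $D(y)a=0$ by Bézout. As $Y^{N/p}-1=(Y^{N'}-1)^{P/p}$, the multiplicity of $Y-1$ in $D$ is at most $P/p\le t$. The other irreducible factors of $D$ have at most their multiplicity in $H$. Hence $D\mid H$, and $\beta=H(y)a=0$, a contradiction.

By Lemma 3 and the remark after it, the orbit size $\ell$ is a multiple of $m$ that divides $n$, and it does not divide $n/p$. Hence $p^E\mid\ell$.

The recurrence for $(6,6,3)$ is this case with $m=1$, $n=6$, $p=3$, $s=3$, $r=0$, $H=(Y-1)^2(Y+1)$ and $w=\mathbf 1$.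

### Why a second case is needed

If $v<mP/p$, then $s=\lfloor v/m\rfloor<P/p$, and the construction above cannot work with any monic $H\mid Y^N-1$ of degree $s$. In $(Y-1)H$ every irreducible factor has multiplicity at most $s+1\le P/p$, so $(Y-1)H$ divides $(Y^{N'}-1)^{P/p}=Y^{N/p}-1$, and every solution satisfies $\sigma^{n/p}a=a$. Factors $y-1$ cost $m$ in the order, and we cannot afford $P/p$ of them. The remedy is to replace some of them by the cheaper factors $\sigma^{p^f}-1$, which cost only $p^f$. They are still strong enough, because $m'=m/p^f$ is invertible modulo $p$.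

### Case B: $v<mP/p$

**Step 1: choose the recurrence.** From $m<v<mP/p$ we get $P/p>1$, so $P/p\ge p\ge2$ and
$$P-P/p=(p-1)P/p\ge2.\tag{2}$$
Let $q$ be the largest integer in $[0,P/p]$ with $qm+(P/p-q)p^f\le v$. It exists, since $q=0$ satisfies $p^fP/p=p^{E-1}\le v$, and $q<P/p$, since $v<mP/p$. Put
$$j=P/p-q\ge1,\qquad r=v-qm-jp^f\ge0.$$
By maximality of $q$, $(q+1)m+(j-1)p^f>v$, so $r<m-p^f<m$ and $L_r$ is available. Let $z=\sigma^{p^f}$ and
$$L=(z-1)^j\,L_r\,(y-1)^q,$$
which is regular of order $jp^f+r+qm=v$. Let $\mathbf 1$ be the constant sequence $1$ and $\mathcal S=\{a:La=\mathbf 1\}$. Again (1) applies. (The factor $z-1$ need not commute with $L_r$, so the order of the product matters; everything commutes with $y$.)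

**Step 2: compare $z-1$ with $y-1$.** For $a\in\mathcal S$ put $\alpha=(y-1)^qa$ and $\gamma=L_r\alpha$, so $(z-1)^j\gamma=\mathbf 1$. Since $y=z^{m'}$, we have $y-1=Z_0(z-1)$ with $Z_0=1+z+\dots+z^{m'-1}$. Therefore
$$(y-1)^j\gamma=Z_0^j\mathbf 1=m'^{\,j}\,\mathbf 1\ne0,\qquad(y-1)^{j+1}\gamma=0,\tag{3}$$
where the first is nonzero because $p\nmid m'$.

**Step 3: the orbit sizes divide $mP$, hence $n$.** By (3), $L_r(y-1)^{j+1}\alpha=(y-1)^{j+1}\gamma=0$. So $(y-1)^{j+1}\alpha\in\ker L_r$ is $m$-periodic, and $(y-1)^{j+2}\alpha=0$. As $q+j=P/p$, this says $(y-1)^{P/p+2}a=0$. By (2), $P/p+2\le P$, so $(y^P-1)a=(y-1)^Pa=0$, i.e. $\sigma^{mP}a=a$.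

**Step 4: the orbit sizes contain $p^E$.** If $\sigma^{mP/p}a=a$, then $0=(y^{P/p}-1)a=(y-1)^{P/p}a=(y-1)^j\alpha$, and so $(y-1)^j\gamma=L_r(y-1)^j\alpha=0$, contradicting (3). So the orbit size divides $mP$, and $mP\mid n$, but it does not divide $mP/p$. Hence it is divisible by the $p$-part of $mP$, which is $p^fP=p^E$. It is divisible by $m$ as always. $\square$

Here is Case B by hand, with $m=3$, $n=12$, $v=4$, $p=2$. Then $f=0$, $P=4$ and $mP/p=6>4$. The condition $3q+(2-q)\le4$ gives $q=1$, so $j=1$, $r=0$ and $L=(\sigma-1)(\sigma^3-1)$. The recurrence is $a_{i+4}=a_{i+3}+a_{i+1}+a_i+1$ over $\mathbb F_2$. Starting from $0000$ it runs through $(0\,0\,0\,0\,1\,0\,1\,1\,1\,1\,0\,1)$, of period $12$; the four remaining $4$-tuples lie on $(0\,0\,1\,1)$, of period $4$. With the clock modulo $3$, the first gives three orbits of size $12$ and the second one orbit of size $\operatorname{lcm}(3,4)=12$. All $48$ points lie in orbits of size $12$.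

## Proof of Theorem A

We first iterate Lemma 9, one prime at a time, largest prime first, until the clock reaches $v$ and Lemma 6 takes over.

**Proposition 10.** Let $m\mid n$, $n>v$, $b\ge1$ and $(n/m)\mid b^v$. Suppose that for every prime $p\mid n/m$ the power $p^E\,\|\,n$ satisfies $p^E\le v$. Then there is an $m$-shift permutation on a $b$-set with all orbits of size $n$.

*Proof.* Induction on the number of distinct primes dividing $n/m$. If $m\ge v$, use Lemma 6 with $N=n/m$. This includes the case $n/m=1$, as then $m=n>v$.

Let $m<v$. Then $n/m>1$. Let $p$ be its largest prime divisor; since $(n/m)\mid b^v$, we have $p\mid b$, say $b=pb'$. Lemma 9 applies, because $m<v<n$ and $p^{E-1}\le p^E\le v$. It gives an $m$-shift permutation on $\mathbb F_p$ whose orbit sizes $m_j$ satisfy $m\mid m_j\mid n$ and $p^E\mid m_j$. Then $n/m_j$ divides $n/m$ and is prime to $p$. So it has fewer prime divisors than $n/m$, and since it divides $b^v=p^vb'^v$, it divides $b'^v$. The condition on primes is inherited, as the primes dividing $n/m_j$ divide $n/m$ and $n$ is unchanged. By induction there is, for each $j$, an $m_j$-shift permutation on a $b'$-set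 with all orbits of size $n$. Lemma 4 combines them into an $m$-shift permutation on a set of size $pb'=b$ with all orbits of size $n$. $\square$

**Proof of Theorem A.** Let $n\mid c^v$ and $v<n\le c^v$. By Proposition 2 it suffices to find a $1$-shift permutation on a $c$-set with all orbits of size $n$.

**Case 1: some prime $p$ has $p^E\,\|\,n$ with $p^E>v$.** Here a Perfect Factor over one prime serves as a base, as in the opening example. We have $E\ge1$, so $p\mid c$. Let $q=p^\alpha\,\|\,c$. Then $p^E\mid q^v$ and $v<p^E\le q^v$, so a $(p^E,q,v)$-PF exists by Paterson's theorem. By Proposition 2 it is a $1$-shift permutation on a $q$-set with all orbits of size $p^E$. Next, $n/p^E$ is prime to $p$ and divides $c^v$, hence divides $(c/q)^v$. As $p^E\ge v$, Lemma 6 gives a $p^E$-shift permutation on a $(c/q)$-set with all orbits of size $p^E\cdot n/p^E=n$. Use it over every orbit in Lemma 4.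

**Case 2: $p^E\le v$ for every prime power $p^E\,\|\,n$.** Apply Proposition 10 with $m=1$ and $b=c$. $\blacksquare$

## Perfect Multi-factors

The two binary cycles at the start suggest a notion of their own.

**Definition (Perfect Multi-factor).** Let $m,N,v\ge1$ and $c\ge2$. An $(m,N,c,v)$-Perfect Multi-factor, or PMF, is a set of $c^v/N$ $c$-ary cycles of period $mN$ such that for every $c$-ary $v$-tuple $t$ and every $j\in\mathbb Z_m$, the tuple $t$ occurs in one of the cycles at some position $\equiv j\pmod m$.

There are $(c^v/N)\cdot mN=mc^v$ positions and $mc^v$ pairs $(t,j)$, so each pair occurs exactly once. For $m=1$, PMFs are exactly PFs. The cycles $(0\,0\,0\,1\,0\,1)$ and $(0\,1\,1\,1\,1\,0)$ form a $(3,2,2,2)$-PMF.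

An $m$-shift permutation on a $c$-set with all orbits of size $mN$ yields a PMF. It has $mc^v/(mN)=c^v/N$ orbits. Start each cycle at a point of its orbit with first component $0$ and record the first letters of the tuples met along the orbit. As in Proposition 2, the tuple at position $j$ is the tuple of the $j$-th point, whose clock reads $j\bmod m$. Distinct orbits give distinct cycles, since the starting points $(0,x)$ differ.

**Theorem B.** An $(m,N,c,v)$-PMF exists if and only if $N\mid c^v$ and either $mN>v$, or $N=1$ and $m=v$.

**Necessity.** The number $c^v/N$ must be an integer. If $mN<v$, every occurring tuple has $t_0=t_{mN}$, so not all tuples occur. If $mN=v$ and $N>1$, the cycle containing $0^v$ at a position $\equiv0\pmod m$ is constant, because the window covers the whole cycle. It then contains $0^v$ at the distinct positions $0$ and $m$, both $\equiv0\pmod m$, contradicting uniqueness.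

**Sufficiency, the cases already covered.** This step disposes of everything that Lemma 6 and Proposition 10 give at once. If $m\ge v$, use Lemma 6. Let $m<v$; then $n:=mN>v$, and $v\ge2$. If $p^E\le v$ for all primes $p\mid N$, where $p^E\,\|\,n$, use Proposition 10 with $b=c$.

**Sufficiency, the remaining case: a base over one prime.** Otherwise choose a prime $p\mid N$ with $p^E\,\|\,n$ and $p^E>v$. Let $p^f\,\|\,m$, $m=p^fm'$ and $q=p^\alpha\,\|\,c$; here $\alpha\ge1$, as $p\mid N\mid c^v$. The $p$-part of $N$ is $p^{E-f}$, and $N\mid c^v$, so $E-f\le\alpha v$. We claim that there is an $m$-shift permutation on a $q$-set $A$ with all orbits of size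
$$M:=m'p^E=mp^{E-f}.$$

*If $E\le\alpha v$*, then $p^E\mid q^v$ and $v<p^E\le q^v$, so a $(p^E,q,v)$-PF exists by Paterson's theorem. Let $\mathcal S$ be the set of all bi-infinite sequences obtained from its cycles and all their shifts. Each tuple occurs exactly once in the PF, so $W_0:\mathcal S\to A^v$ is bijective. As $\sigma\mathcal S=\mathcal S$ and $W_i=W_0\circ\sigma^i$, all $W_i$ are bijective. Each sequence has least period exactly $p^E$. Lemma 3, with the given $m$, yields an $m$-shift permutation with all orbits of size $\operatorname{lcm}(m,p^E)=m'p^E=M$ (note that $f\le E$).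

*If $E>\alpha v$*, a PF of length $p^E$ over $A$ is impossible, as $p^E>q^v$, and we use a shorter clock instead. Put $f_0=E-\alpha v$, so $0<f_0\le f$, and $m_0=m'p^{f_0}$, which divides $m$. Consider the digraph with vertex set $\mathbb Z_{m_0}\times A^{v-1}$ and, for each $(i,x)\in\mathbb Z_{m_0}\times A^v$, an edge from $(i,(x_0,\dots,x_{v-2}))$ to $(i+1,(x_1,\dots,x_{v-1}))$. All in-degrees and out-degrees equal $q$, so it is balanced. It is strongly connected: from any $(i,u')$ we reach $(j,u)$ by a path of any length $\ge v-1$ congruent to $j-i$ modulo $m_0$, by letting the last $v-1$ appended symbols spell $u$. By Euler's theorem there is an Eulerian circuit. In it the edge $(i,x)$ is followed by an edge starting at $(i+1,(x_1,\dots,x_{v-1}))$, so passing to the next edge is an $m_0$-shift permutation $F_0$ on $A$. It has a single orbit, of size $m_0q^v=m'p^{f_0+\alpha v}=m'p^E=M$.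

Now restore the clock modulo $m$. For $i\in\mathbb Z_m$ let $F(i,x)=(i+1,x')$, where $F_0(i\bmod m_0,x)=(i+1\bmod m_0,x')$. This has shift form. It is injective: equal images have equal $i$, and then equal $x$ because $F_0$ is injective. So $F$ is an $m$-shift permutation. Moreover $F^\ell$ fixes $(i,x)$ if and only if $m\mid\ell$ and $F_0^\ell$ fixes $(i\bmod m_0,x)$, that is, if and only if $m\mid\ell$ and $M\mid\ell$. As $m\mid M$, this means $M\mid\ell$. So all orbits of $F$ have size $M$, and the claim is proved.

**Sufficiency, conclusion.** It remains to supply the rest of the alphabet and of the length. We have $M\ge p^E>v$, and $N/p^{E-f}$ is prime to $p$ and divides $c^v$, so it divides $(c/q)^v$. Lemma 6 gives an $M$-shift permutation on a $(c/q)$-set with all orbits of size $M\cdot N/p^{E-f}=mN$. Using it over every orbit of the base, Lemma 4 gives an $m$-shift permutation on a $c$-set with all orbits of size $mN$, and hence a PMF. $\blacksquare$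

For $m=1$, Theorem B says that an $(N,c,v)$-PF exists if and only if $N\mid c^v$ and either $N>v$ or $N=v=1$. This is the full classification of Perfect Factors.
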